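# Harmonic maps of the disk with inner mapping radius greater than 2

## Shearing the Koebe function: one slit, and the bound 2

Let $\mathbb D$ be the open unit disk. A complex-valued harmonic function on $\mathbb D$ can be written $f=h+\bar g$ with $h,g$ analytic. Its Jacobian is $|h'|^2-|g'|^2$, and we call $f$ **sense-preserving** if $|g'|<|h'|$ in $\mathbb D$. Then $h'\ne0$, and the **dilatation** $\omega=g'/h'$ is an analytic function with $|\omega|<1$.

**Definition 1.** $S_H$ is the class of harmonic $f=h+\bar g$ on $\mathbb D$ that are univalent (injective) and sense-preserving, with $h(0)=g(0)=0$ and $h'(0)=1$. The class $S_H^O$ consists of the $f\in S_H$ with $g'(0)=0$, that is, $\omega(0)=0$.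

For example, $f(z)=z+\frac12\bar z^2$ has $h=z$, $g=\frac12z^2$, $\omega=z$. If $f(z_1)=f(z_2)$ with $z_1\neq z_2$, then $|z_1-z_2|=\frac12|z_1-z_2||z_1+z_2|$, so $|z_1+z_2|=2$, which is impossible for distinct points of $\overline{\mathbb D}$. So $f\in S_H^O$, and $f$ is even injective on $\overline{\mathbb D}$.

**Definition 2.** For a simply connected domain $\Omega\ne\mathbb C$ with $0\in\Omega$, let $F$ be the Riemann map of $\mathbb D$ onto $\Omega$ with $F(0)=0$, $F'(0)>0$, and put $R(\Omega)=F'(0)$, the conformal radius at $0$. For $f\in S_H^O$ the **inner mapping radius** is $\rho_O(f)=R(f(\mathbb D))$.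

(The set $f(\mathbb D)$ is homeomorphic to $\mathbb D$, hence a simply connected domain. It is not all of $\mathbb C$ by the classical theorem of Radó, so the Riemann Mapping Theorem applies.)

Two examples for $a>0$. The half-plane $\{\operatorname{Re}w>-a\}$ has Riemann map $\frac{2az}{1-z}$, so $R=2a$. The slit plane $\mathbb C\setminus(-\infty,-a]$ has Riemann map $4a\,k(z)$ with the Koebe function $k(z)=\frac z{(1-z)^2}$, so $R=4a$. Also $R(c\,\Omega)=cR(\Omega)$ for $c>0$.

We use three textbook facts.

* **Schwarz.** If $G:\mathbb D\to\Omega$ is analytic with $G(0)=0$, then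
$$|G'(0)|\le R(\Omega),\tag{1}$$
by the Schwarz lemma for $F^{-1}\circ G$. In particular $R$ is monotone: $\Omega_1\subset\Omega_2$ gives $R(\Omega_1)\le R(\Omega_2)$.
* **Koebe.** If $w\notin\Omega$, then $R(\Omega)\le4|w|$.
* **Harnack.** If $P$ is analytic on $\mathbb D$ with $\operatorname{Re}P>0$ and $P(0)=1$, then $\operatorname{Re}P(z)\le\frac{1+|z|}{1-|z|}$.

It pays to move to the right half-plane $\mathbb H=\{\operatorname{Re}Z>0\}$ by
$$Z=X+iY=\frac{1+z}{1-z},\qquad 0\mapsto1,\qquad \frac{dZ}{dz}(0)=2 .$$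
Then $k=\frac14(Z^2-1)$. For $z=-t\in(-1,0)$ we have $Z=\frac{1-t}{1+t}$, so Harnack reads $\operatorname{Re}P\le 1/Z$ on $0<Z<1$.

If $f=h+\bar g$, then $f=\operatorname{Re}(h+g)+i\operatorname{Im}(h-g)$, and $(h+g)'=P\,(h-g)'$ with $P=\frac{1+\omega}{1-\omega}$, $\operatorname{Re}P>0$. Thus we keep the imaginary part of the analytic function $h-g$ and change its real part: points slide along horizontal lines. This is called **shearing**. The following lemma says when it yields an element of $S_H^O$; we use it four times.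

**Lemma 1 (shearing along level arcs).** Let $B$ be analytic on $\mathbb H$ with $B(1)=0$, $B'\ne0$, $B'(1)>0$. Suppose each nonempty level set $\{\operatorname{Im}B=y\}$ is a single arc, the image of an injective $C^1$ map $\gamma$ of an open interval into $\mathbb H$ with $\gamma'\neq0$. Let $P$ be analytic on $\mathbb H$ with $\operatorname{Re}P>0$, $P(1)=1$, let $A'=PB'$, $A(1)=0$, and $c=\frac1{2B'(1)}$. Put
$$h=\tfrac c2(A+B),\qquad g=\tfrac c2(A-B)\qquad\text{at } Z=\tfrac{1+z}{1-z}.$$
Then $f=h+\bar g=c\,\Phi$, with $\Phi=\operatorname{Re}A+i\operatorname{Im}B$, belongs to $S_H^O$. The set $\Phi(\mathbb H)$ meets the line $\operatorname{Im}w=y$ in one open interval, whose ends are the limits of $\operatorname{Re}A$ at the two ends of the level arc. When the arc is oriented so that $\operatorname{Re}B$ increases, $\operatorname{Re}A$ increases too.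

*Proof.* We have $h+\bar g=\frac c2(A+\bar A+B-\bar B)=c\,\Phi$. Next, $A'+B'=(P+1)B'\neq0$, so $h'\neq0$, and $g'/h'=\frac{P-1}{P+1}$ has modulus less than $1$ because $\operatorname{Re}P>0$. So $f$ is sense-preserving. From $A(1)=B(1)=0$ we get $h(0)=g(0)=0$. From $A'(1)=B'(1)$ we get $g'(0)=0$ and $h'(0)=\frac c2\cdot2B'(1)\cdot2=1$.

On a level arc $\gamma$, $\operatorname{Im}B$ is constant, so $(B\circ\gamma)'=B'(\gamma)\gamma'$ is real, and it is nonzero. Hence $\operatorname{Re}B$ is strictly monotone along $\gamma$; orient $\gamma$ so that it increases. Then $(\operatorname{Re}A\circ\gamma)'=\operatorname{Re}P(\gamma)\cdot(B\circ\gamma)'>0$. If $\Phi(Z_1)=\Phi(Z_2)$, then $Z_1,Z_2$ lie on the same level set, which is a single arc, and $\operatorname{Re}A$ is injective there; so $Z_1=Z_2$. The description of $\Phi(\mathbb H)$ is now clear. $\square$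

Below, the *right end* and *left end* of an arc mean its ends in this orientation.

Here is the easy special case, in which $h-g$ is the Koebe function.

**Proposition 1.** (a) If $f=h+\bar g\in S_H^O$ and $h-g=k$, then $\rho_O(f)\le2$. (b) For every $0<\varepsilon\le1$ there is such an $f$ with $\rho_O(f)=2-\varepsilon$.

*Proof of (a).* Put $B=Z^2-1$ and let $A=4(h+g)$, viewed as a function of $Z$. Then $f=\frac14(\operatorname{Re}A+i\operatorname{Im}B)$, $A(1)=0$, $A'=PB'=2ZP$, with $\operatorname{Re}P>0$ and $P(1)=1$. Since $\operatorname{Im}B=2XY$, the value $f$ is real exactly on the ray $Z>0$. There $\operatorname{Re}A$ is strictly increasing, and for $0<Z<1$ Harnack gives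
$$-\operatorname{Re}A(Z)=\int_Z^1\operatorname{Re}P(T)\,2T\,dT\le\int_Z^1 2\,dT<2 .$$
So $f(\mathbb D)\cap\mathbb R$ is an open interval with left end $-a$, $0<a\le\frac12$, and $-a\notin f(\mathbb D)$. Koebe gives $\rho_O(f)\le4a\le2$.

*Proof of (b).* Use Lemma 1 with $B=Z^2-1$ and $P=\frac{1-\varepsilon}Z+\varepsilon$. The level sets are $Y=\frac y{2X}$, $0<X<\infty$, each a single arc. Here $c=\frac14$, so $h-g=k$, and
$$A=2(1-\varepsilon)(Z-1)+\varepsilon(Z^2-1),\qquad \operatorname{Re}A=2(1-\varepsilon)(X-1)+\varepsilon(X^2-Y^2-1).$$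
As $X\to\infty$, $\operatorname{Re}A\to+\infty$. As $X\to0$ with $y\ne0$, $|Y|\to\infty$ and $\operatorname{Re}A\to-\infty$. As $X\to0$ with $y=0$, $\operatorname{Re}A\to-(2-\varepsilon)$. So $f(\mathbb D)=\mathbb C\setminus(-\infty,-\frac{2-\varepsilon}4]$ and $\rho_O(f)=2-\varepsilon$. $\square$

Watch the role of $\varepsilon$. With $\varepsilon=0$ the same computation gives $\operatorname{Re}A\to-2$ at *every* left end, so $f(\mathbb D)=\{u>-\frac12\}$, and $\rho_O$ drops to $1$. The main term $1/Z$ of $P$ pushes the slit tip to the left as strongly as Harnack allows. The small multiple of $B$ sends all other left ends to $-\infty$.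

What changes in general? The $2$ in (a) is the product of Koebe's factor $4$ and the distance $\frac12$. For another analytic function $h-g$, the tip on the real axis may be pushed farther than $\frac12$; but then the image need not be a one-slit plane, and the factor $4$ is no longer available. The two effects compete.

## The conjectured bounds and three theorems

For every $f\in S_H^O$ one has the known bounds
$$\tfrac14\le\rho_O(f)\le\tfrac{8\pi\sqrt3}9<4.837 .$$
There are $f$ with $\rho_O(f)=\frac12$, and there are $f$ with $\rho_O(f)<2$ arbitrarily close to $2$ (Proposition 1(b) gives some). Open Problem 5 of the text at doi:10.1007/978-81-322-2113-5_2.pdf?pdf=inline+link asks for a proof that $\frac12\le\rho_O(f)\le2$ on all of $S_H^O$, or for an $f$ that violates one of the two bounds. We show that the upper bound is false.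

Throughout, $\operatorname{Log}$ is the principal logarithm. On $\mathbb H$ put $\operatorname{Arctan}w=\frac1{2i}\operatorname{Log}\frac{1+iw}{1-iw}$; the Möbius map inside takes $\mathbb H$ onto the upper half-plane. So $\operatorname{Arctan}$ is analytic on $\mathbb H$ with derivative $\frac1{1+w^2}$, agrees with $\arctan$ on $(0,\infty)$, and
$$0<\operatorname{Re}\operatorname{Arctan}w<\tfrac\pi2\quad(w\in\mathbb H).\tag{2}$$
Moreover $\operatorname{Arctan}w\to0$ as $w\to0$, and $\operatorname{Re}\operatorname{Arctan}w\to\frac\pi2$ as $w\to i\tau$ with $\tau>1$, since $\frac{1+iw}{1-iw}$ then tends to a negative number. For $Z\in\mathbb H$ we have $Z^2\notin(-\infty,0]$, so $\operatorname{Log}(Z^2+\sigma)$ is analytic on $\mathbb H$ for $\sigma>0$.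

**Theorem 1.** Let $s=20$, $q=10^{-9}$, $\varepsilon=10^{-6}$ and
$$B(Z)=q(Z^2-1)+\operatorname{Log}\frac{Z^2+s^2}{1+s^2},\qquad A_0(Z)=2q(Z-1)+\tfrac2s\big(\operatorname{Arctan}\tfrac Zs-\arctan\tfrac1s\big),$$
$$A=(1-\varepsilon)A_0+\varepsilon B,\quad c=\frac1{2B'(1)},\quad h(z)=\tfrac c2(A+B)\big(\tfrac{1+z}{1-z}\big),\quad g(z)=\tfrac c2(A-B)\big(\tfrac{1+z}{1-z}\big).$$
Then $f=h+\bar g\in S_H^O$ and $\rho_O(f)>2.0001$.

**Theorem 2.** The set $\{\rho_O(f):f\in S_H^O\}$ is an interval, and it contains $[\frac12,\,2.0001]$.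

**Theorem 3.** Let $f=h+\bar g\in S_H^O$ have dilatation $g'/h'=e^{i\theta}z^n$, $n\ge1$. Assume $h'$ extends continuously to $\overline{\mathbb D}$ and $f(\mathbb D)=\operatorname{int}\overline{f(\mathbb D)}$ (for example, $f$ is injective on $\overline{\mathbb D}$). Then $\rho_O(f)\ge\frac n{n+1}$; in particular $\rho_O(f)\ge\frac12$.

These results do not determine $\sup\rho_O$ or $\inf\rho_O$ over $S_H^O$, and they do not decide whether $\rho_O\ge\frac12$ on all of $S_H^O$.

## A slit strip: the tip passes $\frac12$, the radius stays below $2$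

To push the tip past $\frac12$, a sensible try is to replace $Z^2-1$ by a logarithm of it. Fix $s>0$, $0<\varepsilon\le1$, and take in Lemma 1
$$B=\operatorname{Log}\frac{Z^2+s^2}{1+s^2},\qquad P=\frac{1-\varepsilon}Z+\varepsilon .$$
The map $Z\mapsto Z^2+s^2$ takes $\mathbb H$ conformally onto $\mathbb C\setminus(-\infty,s^2]$. So $B$ is a conformal map onto the strip $\{|\operatorname{Im}w|<\pi\}$ minus the slit $(-\infty,-\log(1+s^{-2})]$, and its level sets are single arcs. Since $B'/Z=\frac2{Z^2+s^2}$, we get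
$$A=(1-\varepsilon)\tfrac2s\big(\operatorname{Arctan}\tfrac Zs-\arctan\tfrac1s\big)+\varepsilon B .$$
The $\operatorname{Arctan}$ term has bounded real part by (2), so $\operatorname{Re}A\to\pm\infty$ wherever $\operatorname{Re}B\to\pm\infty$. The only finite end is at $Z\to0$ on the line $y=0$. The image is $c$ times the strip minus $(-\infty,\tau_0]$, with, for $u=1/s$,
$$-\tau_0=(1-\varepsilon)2u\arctan u+\varepsilon\log(1+u^2),\qquad c=\frac{1+s^2}4 .$$

The tip does pass $\frac12$: as $\varepsilon\to0$, its distance from $0$ tends to $\frac{1+s^2}4\cdot2u\arctan u=\frac12\cdot\frac{(1+u^2)\arctan u}{u}>\frac12$, because $\arctan u>\frac u{1+u^2}$. Nevertheless: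

**Proposition 2.** In this family $\rho_O(f)=(1+s^2)(1-e^{\tau_0})<2$.

*Proof.* For $\sigma>0$, $\operatorname{Log}\frac{Z^2+\sigma}{1+\sigma}$ maps $\mathbb H$ conformally onto the strip minus $(-\infty,-\log(1+1/\sigma)]$. Choose $\sigma$ with $\log(1+1/\sigma)=-\tau_0$, that is, $\frac1{1+\sigma}=1-e^{\tau_0}$. The derivative at $Z=1$ is $\frac2{1+\sigma}$, so $\rho_O(f)=2c\cdot\frac2{1+\sigma}=(1+s^2)(1-e^{\tau_0})$. If $s\le1$, this is less than $2$ because $1-e^{\tau_0}<1$. If $s>1$, then $u<1$, and $\rho_O(f)<2$ is equivalent to $e^{\tau_0}>1-\frac2{1+s^2}=\frac{1-u^2}{1+u^2}$, that is, $-\tau_0<\log\frac{1+u^2}{1-u^2}$. This holds, since $\log\frac{1+u^2}{1-u^2}\ge2u^2$ while $2u\arctan u<2u^2$ and $\log(1+u^2)<2u^2$. $\square$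

To see what was lost, let $\varepsilon\to0$ and expand for large $s$. With $t_0=\frac2s\arctan\frac1s=\frac2{s^2}-\frac2{3s^4}+O(s^{-6})$,
$$(1+s^2)t_0=2+\frac{4/3}{s^2}+O(s^{-4}),\qquad (1+s^2)(1-e^{-t_0})=2+\Big(\frac43-2\Big)\frac1{s^2}+O(s^{-4}) .$$
The first expression is four times the tip distance: a gain of $\frac43s^{-2}$. The walls $\operatorname{Im}w=\pm\pi$ of the strip cost $2s^{-2}$, which is more.

So the walls must be pulled back. Add a tiny $q(Z^2-1)$ to $B$. The image of $B$ becomes a three-slit plane: each wall is now a slit ending far to the right, at abscissa roughly $\log\frac1q$. But in $A_0$, where $A_0'=B'/Z$, the logarithm has become a bounded $\operatorname{Arctan}$. So after the shear the tip of each wall stands at about $\frac2s\cdot\frac\pi2=\frac\pi s$. The shear opens the plane on the right, and we shall see that this lowers the cost of the walls below $\frac43$.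

## A conformal map onto a three-slit plane

For $x_0,x_1\in\mathbb R$ put
$$\Sigma(x_0,x_1)=\mathbb C\setminus\big\{(-\infty,x_0]\,\cup\,((-\infty,x_1]+i\pi)\,\cup\,((-\infty,x_1]-i\pi)\big\}.$$
If $x_0'\le x_0$ and $x_1'\le x_1$, then $\Sigma(x_0,x_1)\subset\Sigma(x_0',x_1')$: shorter slits, larger domain.

**Lemma 2.** Let $p,\sigma>0$ and $B_{p,\sigma}(Z)=p(Z^2-1)+\operatorname{Log}\frac{Z^2+\sigma}{1+\sigma}$. Then $B_{p,\sigma}$ maps $\mathbb H$ univalently onto $\Sigma(x_0,x_1)$, where
$$x_0=-p-\log(1+1/\sigma),\qquad x_1=-p(1+\sigma)-1-\log\big(p(1+\sigma)\big).\tag{3}$$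
Each level set of $\operatorname{Im}B_{p,\sigma}$ is a single arc as in Lemma 1.

*Proof.* **Setting up.** Put $\zeta=Z^2=\xi+i\eta$. This is a conformal map of $\mathbb H$ onto $\mathbb C\setminus(-\infty,0]$, so we may work with $\zeta$. We write $B$ for $B_{p,\sigma}$ as a function of $\zeta$:
$$\operatorname{Re}B=p(\xi-1)+\log|\zeta+\sigma|-\log(1+\sigma),\qquad \operatorname{Im}B=p\eta+\arg(\zeta+\sigma).$$
Both terms of $\operatorname{Im}B$ have the sign of $\eta$ (for $\eta=0$ we have $\zeta>0$, and both vanish), so $\operatorname{Im}B$ has the sign of $\eta$. Since $B(\bar\zeta)=\overline{B(\zeta)}$, we need only the level sets $\operatorname{Im}B=y$ with $y\ge0$.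

**The line $y=0$.** The level set is $\zeta\in(0,\infty)$. There $B$ increases strictly from $-p+\log\frac\sigma{1+\sigma}=x_0$ (as $\zeta\to0$) to $+\infty$.

**The lines $y>0$: one arc.** Use $\vartheta=\arg(\zeta+\sigma)\in(0,\pi)$ as parameter. The equation $p\eta+\vartheta=y$ with $\eta>0$ says $\eta=\frac{y-\vartheta}p$ and $\vartheta<y$. So the level set is exactly the arc
$$\zeta=-\sigma+\eta(\cot\vartheta+i),\qquad\eta=\frac{y-\vartheta}p,\qquad0<\vartheta<\min(y,\pi).$$
It is smooth and injective with $\frac{d\eta}{d\vartheta}=-\frac1p\ne0$. For $\eta>0$, $\frac{dB}{d\zeta}=p+\frac1{\zeta+\sigma}$ has negative imaginary part, so it is not $0$. Along the arc $\frac{dB}{d\vartheta}$ is real, because $\operatorname{Im}B$ is constant, and nonzero. So $\operatorname{Re}B$ is strictly monotone along the arc.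

**The lines $y>0$: the ends.** We compute the limits of $\operatorname{Re}B$.

* As $\vartheta\to0$: $\eta\to\frac yp>0$ and $\cot\vartheta\to+\infty$, so $\xi\to+\infty$ and $\operatorname{Re}B\to+\infty$.
* $0<y<\pi$, $\vartheta\to y$: $\eta\to0$ and $\cot\vartheta\to\cot y$, so $\zeta\to-\sigma$ and $\operatorname{Re}B\to-\infty$ through the logarithm.
* $y>\pi$, $\vartheta\to\pi$: $\eta\to\frac{y-\pi}p>0$ and $\cot\vartheta\to-\infty$, so $\xi\to-\infty$. The linear term $p\xi$ beats $\log|\zeta+\sigma|$, and $\operatorname{Re}B\to-\infty$.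
* $y=\pi$, $\vartheta\to\pi$: $\eta\to0$ and $\eta\cot\vartheta=\frac{(\pi-\vartheta)\cot\vartheta}p\to-\frac1p$. So $\zeta\to-\sigma-\frac1p$ and
$$\operatorname{Re}B\to p\big(-\sigma-\tfrac1p-1\big)+\log\tfrac1p-\log(1+\sigma)=x_1 .$$

**Conclusion.** Each level set is one arc. It is mapped injectively onto the whole line at height $y$ if $y\ne0,\pm\pi$, onto $(x_0,\infty)$ if $y=0$, and onto $(x_1,\infty)\pm i\pi$ if $y=\pm\pi$. So $B$ is univalent with image $\Sigma(x_0,x_1)$. $\square$

## The sheared three-slit plane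

We start the proof of Theorem 1. Now $s,q,\varepsilon,A_0,A,B,c$ are as stated there, so $B=B_{q,s^2}$.

**Step 1: $f\in S_H^O$.** The purpose is to recognize $A$ as a shear of $B$. We have
$$B'(Z)=2Z\Big(q+\frac1{Z^2+s^2}\Big),\qquad A_0'(Z)=2q+\frac2s\cdot\frac1s\cdot\frac1{1+Z^2/s^2}=2q+\frac2{Z^2+s^2}=\frac{B'(Z)}Z .$$
Hence $A'=PB'$ with $P=\frac{1-\varepsilon}Z+\varepsilon$, and $\operatorname{Re}P>0$ on $\mathbb H$, $P(1)=1$. Also $A(1)=B(1)=0$, and $B'\ne0$ because $B$ is univalent; clearly $B'(1)>0$. The level sets of $\operatorname{Im}B$ are single arcs by Lemma 2. So Lemma 1 applies: $f=c\,\Phi\in S_H^O$ with $\Phi=\operatorname{Re}A+i\operatorname{Im}B$.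

**Step 2: the image of $f$.** By Lemma 1 we need the limits of $\operatorname{Re}A=(1-\varepsilon)\operatorname{Re}A_0+\varepsilon\operatorname{Re}B$ at the ends of the arcs found in Lemma 2 (with $p=q$, $\sigma=s^2$). Since $A$ and $B$ are real on $(0,\infty)$, $A(\bar Z)=\overline{A(Z)}$ and $B(\bar Z)=\overline{B(Z)}$, so it suffices to take $y\ge0$.

*Right ends.* There $\operatorname{Re}B\to+\infty$. By (2) and $\operatorname{Re}Z>0$, $\operatorname{Re}A_0>-2q-\frac2s\arctan\frac1s$ is bounded below. So $\operatorname{Re}A\to+\infty$.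

*Left ends, $y\notin\{0,\pi\}$.* There $\operatorname{Re}B\to-\infty$, and we check that $\operatorname{Re}Z$ stays bounded. For $0<y<\pi$, $\zeta\to-s^2$ from the upper half-plane, so $Z\to is$. For $y>\pi$, $\operatorname{Im}\zeta$ converges and $\operatorname{Re}\zeta\to-\infty$, so $\operatorname{Im}Z\to\infty$ and $\operatorname{Re}Z=\frac{\operatorname{Im}\zeta}{2\operatorname{Im}Z}\to0$. With (2), $\operatorname{Re}A_0$ is bounded above, and $\operatorname{Re}A\to-\infty$.

*Left end, $y=0$.* Here $Z\to0$, $\operatorname{Arctan}\frac Zs\to0$ and $\operatorname{Re}B\to-q-\log(1+s^{-2})$, so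
$$\operatorname{Re}A\to\tau_0:=-(1-\varepsilon)\big(2q+\tfrac2s\arctan\tfrac1s\big)-\varepsilon\big(q+\log(1+\tfrac1{s^2})\big).$$

*Left end, $y=\pi$.* Here $\zeta\to-s^2-\frac1q$, so $Z\to i\sqrt{s^2+1/q}$. Then $Z/s$ tends to a point $i\tau$ with $\tau>1$, so $\operatorname{Re}\operatorname{Arctan}\frac Zs\to\frac\pi2$, and by (3)
$$\operatorname{Re}A\to\tau_1:=(1-\varepsilon)\big(-2q+\tfrac2s(\tfrac\pi2-\arctan\tfrac1s)\big)+\varepsilon\big(-q(1+s^2)-1-\log(q(1+s^2))\big).$$

Consequently
$$f(\mathbb D)=c\,\Sigma(\tau_0,\tau_1).\tag{4}$$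

## A comparison domain and the excess over 2

By Lemma 2, some $B_{p,\sigma}$ maps onto a given three-slit plane if $p,\sigma$ satisfy (3). Put
$$\kappa=\frac1{1+\sigma}\in(0,1),\qquad\lambda=p(1+\sigma)>0,\qquad\text{so}\quad p=\lambda\kappa,\quad \sigma=\tfrac1\kappa-1 .$$
Since $1+\frac1\sigma=\frac1{1-\kappa}$, (3) becomes
$$x_0=-\lambda\kappa+\log(1-\kappa),\qquad x_1=-\lambda-1-\log\lambda,\qquad B_{p,\sigma}'(1)=2\Big(p+\frac1{1+\sigma}\Big)=2\kappa(1+\lambda).\tag{5}$$

**Why $2$ is exceeded.** This computation is not used in the proof; it shows where the numbers come from. For fixed $s$ let $q\to0$ and $\varepsilon\log\frac1q\to0$. Then $\tau_0\to-t_0$ and $\tau_1\to t_1$, where $t_0=\frac2s\arctan\frac1s$ and $t_1=\frac2s(\frac\pi2-\arctan\frac1s)$. Solve $-1-\lambda-\log\lambda=t_1$ for $\lambda$ (the left side decreases from $+\infty$ to $-\infty$) and then $\lambda\kappa-\log(1-\kappa)=t_0$ for $\kappa$ (the left side increases from $0$ to $+\infty$ on $(0,1)$). The normalization is $c\to\frac{1+s^2}4$,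 so the conformal radius of $c\,\Sigma(-t_0,t_1)$ is $(1+s^2)\kappa(1+\lambda)$. Let $s\to\infty$. Then $t_1\to0$, so $\lambda\to\lambda_0$ with $1+\lambda_0+\log\lambda_0=0$. From $(1+\lambda)\kappa+\frac{\kappa^2}2+O(\kappa^3)=t_0$ we get $\kappa=\frac2{(1+\lambda)s^2}+O(s^{-4})$, and
$$(1+\lambda)\kappa=\frac2{s^2}-\frac2{3s^4}-\frac2{(1+\lambda)^2s^4}+O(s^{-6}),$$
$$(1+s^2)(1+\lambda)\kappa=2+\Big(\frac43-\frac2{(1+\lambda)^2}\Big)\frac1{s^2}+O(s^{-4}).$$
For the slit strip we had this with $\lambda=0$. Now $\lambda_0>\frac14$, because $-1-\frac14-\log\frac14>-1.25+1.38>0$. So the cost $\frac2{(1+\lambda)^2}$ is eventually below $\frac2{(5/4)^2}=1.28<\frac43$. The gain at the tip wins, by a small margin. For $s=20$ the root $\lambda$ is near $0.2468$, which makes the excess about $10^{-4}$.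

**Step 3: the comparison domain.** We choose $\lambda$ and $\kappa$ slightly below their roots, so that the comparison domain fits inside the image. Let
$$\kappa=0.00400048,\qquad\lambda=0.2468,\qquad\sigma=\tfrac1\kappa-1,\qquad p=\lambda\kappa,$$
with $x_0,x_1$ as in (5). We claim $\tau_0\le x_0$ and $\tau_1\le x_1$.

*(a) $\tau_0\le x_0$.* Since $\arctan0.05>0.05-\frac{0.05^3}3>0.04995833$ and $\frac2s=0.1$, dropping positive terms gives
$$-\tau_0\ge(1-10^{-6})\cdot0.1\cdot0.04995833>0.004995827 .$$
On the other hand $-\log(1-\kappa)=\kappa+\frac{\kappa^2}2+\frac{\kappa^3}3+\cdots\le\kappa+\frac{\kappa^2}2+\frac{\kappa^3}{3(1-\kappa)}$, so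
$$-x_0\le(1+\lambda)\kappa+\frac{\kappa^2}2+\frac{\kappa^3}{3(1-\kappa)}<0.004987798465+0.000008001921+0.000000021428<0.004995822 .$$
Here $(1+\lambda)\kappa=1.2468\cdot0.00400048=0.004987798464$ exactly, $\kappa^2=0.0000160038402304$, and $\kappa^3<6.4024\cdot10^{-8}$, $1-\kappa>0.99599$. Thus $-x_0<-\tau_0$.

*(b) $\tau_1\le x_1$.* We have $0.1(\frac\pi2-\arctan0.05)<0.1(1.570797-0.049958)=0.1520839$. Next, $e^5>2.71^5>146$, so $e^{15}>146^3>3\cdot10^6>\frac{10^9}{401}$ and $\log\frac1{401q}<15$. The remaining terms of $\tau_1$ are negative, so $\tau_1<0.1520839+0.000015<0.1521$. On the other hand, since $4\cdot0.2468=0.9872$,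
$$-\log0.2468=\log4-\log(1-0.0128)>1.38629+0.0128+\frac{0.0128^2}2>1.39917,$$
so $x_1>1.39917-1.2468=0.15237>\tau_1$.

**Step 4: the estimate.** By Step 3 and (4), $c\,B_{p,\sigma}(\mathbb H)=c\,\Sigma(x_0,x_1)\subset c\,\Sigma(\tau_0,\tau_1)=f(\mathbb D)$. The function $z\mapsto c\,B_{p,\sigma}\big(\frac{1+z}{1-z}\big)$ maps $\mathbb D$ into $f(\mathbb D)$ and fixes $0$. By (1) and (5), with $c=\frac1{2B'(1)}$ and $B'(1)=2\big(q+\frac1{401}\big)$,
$$\rho_O(f)\ge2c\,B_{p,\sigma}'(1)=\frac{B_{p,\sigma}'(1)}{B'(1)}=\frac{\kappa(1+\lambda)}{q+\frac1{401}}=\frac{401\cdot0.004987798464}{1+401\cdot10^{-9}} .$$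
Since $401\cdot0.004987798464=2.000107184064$ and $2.000106\,(1+401\cdot10^{-9})<2.000107$, the right side exceeds $2.000106>2.0001$. This proves Theorem 1. $\blacksquare$

So the conjectured bound $\rho_O\le2$ is false.

## A harmonic map with inner mapping radius $\frac12$

For the lower end of the interval in Theorem 2 we again shear, now with $P=Z$, the reciprocal of the earlier choice. Let
$$B=\tfrac1{16}\big(3(Z^2-1)+2(Z-1)\big),\qquad A=\tfrac18(Z^3-1)+\tfrac1{16}(Z^2-1),\qquad f_*=\operatorname{Re}A+i\operatorname{Im}B .$$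

**Step 1: $f_*\in S_H^O$.** We check Lemma 1. Here $B'=\frac{3Z+1}8\ne0$ on $\mathbb H$, $A'=\frac{3Z^2+Z}8=ZB'$, $A(1)=B(1)=0$ and $B'(1)=\frac12$, so $c=1$. Since $\operatorname{Im}B=\frac{(3X+1)Y}8$, the level set at height $v$ is the single arc $Y=\frac{8v}{3X+1}$, $0<X<\infty$. On it $\operatorname{Re}B=\frac1{16}\big(3(X^2-Y^2-1)+2(X-1)\big)$ increases with $X$, because $Y^2$ does not increase. So $f_*\in S_H^O$, with dilatation $\frac{Z-1}{Z+1}=z$.

**Step 2: its image.** On the arc, as $X\to0$ we have $Y\to8v$, $\operatorname{Re}Z^3=X^3-3XY^2\to0$ and $\operatorname{Re}Z^2\to-64v^2$, so $\operatorname{Re}A\to-\frac18-\frac{64v^2+1}{16}=-\frac3{16}-4v^2$. As $X\to\infty$, $Y\to0$ and $\operatorname{Re}A\to+\infty$. Hence $f_*(\mathbb D)=\{u+iv:u>-\frac3{16}-4v^2\}$, the outside of a parabola.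

**Step 3: its Riemann map.** Let $F=\frac{(Z+1)^2-4}{16}=\frac{(Z+3)(Z-1)}{16}$. It is univalent on $\mathbb H$ because squaring is injective on $\{\operatorname{Re}>1\}$. Its real and imaginary parts are $u=\frac{(X+1)^2-Y^2-4}{16}$ and $v=\frac{(X+1)Y}8$. At fixed $v$ we have $Y=\frac{8v}{X+1}$, $0<X<\infty$, and $u$ increases from $\frac{1-64v^2-4}{16}=-\frac3{16}-4v^2$ to $\infty$. So $F$ maps onto the same domain, $F(1)=0$, and $\rho_O(f_*)=2F'(1)=2\cdot\frac{1+1}8=\frac12$.

## Dilating $f$: the values of $\rho_O$ form an interval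

We prove Theorem 2. Let $f\in S_H^O$. For $0<r\le1$ put $f_r(z)=f(rz)/r$, with parts $h(rz)/r$ and $g(rz)/r$. Then $f_r\in S_H^O$, $f_1=f$, and $\rho_O(f_r)=\frac1rR(r)$, where $R(r)=R(f(r\mathbb D))$. By (1), $R(r)$ is nondecreasing in $r$. So continuity can be tested along sequences $r_n\uparrow r$ and $r_n\downarrow r$. Recall that $f$ is a homeomorphism onto the open set $f(\mathbb D)$, because its Jacobian is positive and it is injective.

**Step 1: continuity of $R$ on $(0,1]$.** This is a case of the Carathéodory kernel theorem; here is a direct argument.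

*From the left.* Let $r_n\uparrow r\le1$, let $F$ be the Riemann map onto $f(r\mathbb D)$, and let $0<\alpha<1$. The compact set $F(\{|z|\le\alpha\})$ lies in $f(r\mathbb D)=\bigcup_nf(r_n\mathbb D)$, an increasing union of open sets, hence in $f(r_n\mathbb D)$ for large $n$. Applying (1) to $z\mapsto F(\alpha z)$ gives $R(r_n)\ge\alpha R(r)$. Let $\alpha\to1$; together with $R(r_n)\le R(r)$ this gives $R(r_n)\to R(r)$.

*From the right.* Let $r_n\downarrow r$ with $r_1<1$, and let $F_n$ be the Riemann maps onto $f(r_n\mathbb D)$. They are uniformly bounded, so by Montel a subsequence converges locally uniformly to some $F_\infty$ with $F_\infty(0)=0$ and $F_\infty'(0)=\lim R(r_n)\ge R(r)>0$. So $F_\infty$ is not constant, and $F_\infty(\mathbb D)$ is open. For each $m$ the values $F_n(z)$, $n\ge m$, lie in the compact set $f(\{|z|\le r_m\})$, so $F_\infty(\mathbb D)\subset\bigcap_mf(\{|z|\le r_m\})=f(\{|z|\le r\})$, by injectivity of $f$. Being open, $F_\infty(\mathbb D)$ lies in the interior of $f(\{|z|\le r\})$,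 which is $f(r\mathbb D)$ because $f$ is a homeomorphism onto an open set. By (1), $\lim R(r_n)=F_\infty'(0)\le R(r)$.

**Step 2: $\rho_O(f_r)\to1$ as $r\to0$.** Since $f$ is smooth with $f(w)=w+O(|w|^2)$ at $0$, $\delta_r=\max_{|z|\le1}|f_r(z)-z|\to0$. Clearly $f_r(\mathbb D)\subset\{|w|<1+\delta_r\}$. Conversely let $|w|<1-\delta_r$. On $|z|=1$ we have $|z-w|>\delta_r\ge|f_r(z)-z|$. So the segment from $z-w$ to $f_r(z)-w$ avoids $0$, and the closed curve $f_r(e^{it})-w$ has the same winding number about $0$ as $e^{it}-w$, namely $1$. If $w\notin f_r(\mathbb D)$, then $f_r-w$ would have no zero on $\overline{\mathbb D}$, and contracting the circle would give winding number $0$. So $w\in f_r(\mathbb D)$. By monotonicity of $R$, $1-\delta_r\le\rho_O(f_r)\le1+\delta_r$.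

**Step 3: conclusion.** By the intermediate value theorem for $r\mapsto\rho_O(f_r)$, every number strictly between $1$ and $\rho_O(f)$ is a value of $\rho_O$, and $1$ is the value at the identity. So the set of values is a union of intervals that all contain $1$, hence an interval. It contains $\frac12$ because of $f_*$, and a number above $2.0001$ by Theorem 1. So it contains $[\frac12,2.0001]$. $\blacksquare$

## Dilatation $z^n$: an analytic function carried by the tangent lines

For Theorem 3 we want an analytic function $G$ that maps $\mathbb D$ into $f(\mathbb D)$ with $G'(0)=\frac n{n+1}$; then (1) finishes. The map $f_*$ suggests $G$. There $n=1$ and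
$$h=\tfrac1{16}(Z^3+2Z^2+Z-4),\quad g=\tfrac1{16}(Z-1)^2(Z+1),\quad \frac gz=g\cdot\frac{Z+1}{Z-1}=\tfrac1{16}(Z^3+Z^2-Z-1),$$
so $h-\frac gz=\frac1{16}(Z^2+2Z-3)$, which is exactly the Riemann map $F$. (This $f_*$ is unbounded, and Theorem 3 does not cover it; it serves only as a guide.) For $f=z+\frac12\bar z^2$, $h-\frac gz=\frac z2$, and indeed $|f|\ge\frac12$ on $|z|=1$.

The geometric reason: we shall see that on $|z|=1$ the curve $f(e^{it})$ moves in the direction $\pm e^{-int/2}$, and that the point $h-g/z^n$ lies on the line through $f(e^{it})$ with this direction. As $t$ increases the direction turns clockwise, so the boundary bends away from its tangents, and near the contact point the tangent line stays on the side of the domain. The proof makes this global by counting.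

**Step 0: preparation.** First, the example in the theorem. Let $f$ be injective on $\overline{\mathbb D}$, continuous, and let $J=f(\partial\mathbb D)$, a Jordan curve. Then $f(\mathbb D)$ is open, and it is relatively closed in $\mathbb C\setminus J$ because $f(\mathbb D)\cup J$ is compact. Being connected and bounded, it is the bounded component of $\mathbb C\setminus J$. By the Jordan curve theorem every point of $J$ is a limit of points of the unbounded component, so no point of $J$ is interior to $\overline{f(\mathbb D)}=f(\mathbb D)\cup J$. Hence $f(\mathbb D)=\operatorname{int}\overline{f(\mathbb D)}$.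

Next we reduce to $\theta=0$. Replace $f(z)$ by $e^{-i\gamma}f(e^{i\gamma}z)$. The new parts are $e^{-i\gamma}h(e^{i\gamma}z)$ and $e^{i\gamma}g(e^{i\gamma}z)$, with derivatives $h'(e^{i\gamma}z)$ and $e^{2i\gamma}g'(e^{i\gamma}z)$. The new dilatation is $e^{i(\theta+(n+2)\gamma)}z^n$, which equals $z^n$ for $\gamma=-\frac\theta{n+2}$. The image is only rotated, so neither $\rho_O$ nor the hypotheses change. From now on $g'=z^nh'$, so $g=\frac{z^{n+1}}{n+1}+\cdots$.

**Step 1: the function $G$.** Put $G=h-\frac g{z^n}$. It is analytic in $\mathbb D$ with $G(0)=0$ and $G'(0)=1-\frac1{n+1}=\frac n{n+1}$. Since $h'$ extends continuously to $\overline{\mathbb D}$, so do $g'=z^nh'$, $h$, $g$, and $G'=h'-\frac{g'}{z^n}+\frac{ng}{z^{n+1}}=\frac{ng}{z^{n+1}}$. So $f$ and $G$ are of class $C^1$ up to the boundary, $f(\overline{\mathbb D})$ is compact, and $G(\partial\mathbb D)$ is a $C^1$ curve.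

**Claim.** $G(\mathbb D)\subset f(\overline{\mathbb D})$.

Suppose not. Then $G(\mathbb D)\setminus f(\overline{\mathbb D})$ is nonempty and open ($G$ is an open map), while $G(\partial\mathbb D)$ has measure zero. So there is $w_0\in G(\mathbb D)$ with $w_0\notin f(\overline{\mathbb D})\cup G(\partial\mathbb D)$. For $t\in\mathbb R$ put $z=e^{it}$, $\mu=e^{int/2}$ and
$$\varphi(t)=\mu\,(f(e^{it})-w_0)=x+iy,\qquad\psi(t)=\mu\,(G(e^{it})-w_0).$$
Both are $C^1$ and never zero. Steps 2–5 lead to a contradiction.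

**Step 2: $\operatorname{Im}\psi=y$.** This is the tangent-line property of $G$. Since $\mu\bar z^n=\bar\mu$ on $|z|=1$,
$$\varphi-\psi=\mu\bar g+\mu\bar z^ng=\mu\bar g+\bar\mu g=2\operatorname{Re}(\bar\mu g),$$
which is real.

**Step 3: $y'=\frac n2x$.** This is the direction of the boundary curve. We have
$$\mu\frac d{dt}f(e^{it})=i\mu\big(zh'-\overline{zg'}\big)=i\big(\mu zh'-\overline{\mu zh'}\big),$$
because $\mu\,\overline{z\,z^nh'}=\bar\mu\,\overline{zh'}$. The right side is $-2\operatorname{Im}(\mu zh')$, a real number. Since $\mu'=\frac{in}2\mu$, we get $\varphi'=\frac{in}2\varphi+(\text{real})$. Taking imaginary parts, $y'=\frac n2x$.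

**Step 4: $y$ has exactly $n$ zeros per period.** Since $f-w_0$ has no zero on $\overline{\mathbb D}$, the curve $f(e^{it})-w_0$ has winding number $0$ about $0$. Let $\Theta$ be a continuous (hence $C^1$) argument of $\varphi$ on $\mathbb R$. Because of the factor $\mu$, $\Theta(t+2\pi)=\Theta(t)+n\pi$. The zeros of $y$ are the $t$ with $\Theta(t)\in\pi\mathbb Z$. At such $t$ we have $x\ne0$ and
$$\Theta'=\frac{xy'-yx'}{|\varphi|^2}=\frac{x\cdot\frac n2x}{x^2}=\frac n2>0 .$$
Hence once $\Theta=j\pi$ at a time $t_1$, we have $\Theta>j\pi$ at all later times. Indeed $\Theta>j\pi$ just after $t_1$; at a first later time with $\Theta=j\pi$ we would have $\Theta'\le0$, a contradiction. So each level $j\pi$ is taken at most once.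

As $\Theta$ grows by $n\pi\ge\pi$ over $2\pi$, there is $t_0$ with $\Theta(t_0)=j_0\pi$, and then $\Theta(t_0+2\pi)=(j_0+n)\pi$. For $t_0<t<t_0+2\pi$ we have $j_0\pi<\Theta(t)<(j_0+n)\pi$: the left inequality is what was just shown, and if $\Theta(t)\ge(j_0+n)\pi$ for such a $t$, the level $(j_0+n)\pi$ would be taken in $(t_0,t]$ and again at $t_0+2\pi$. By continuity each level $j\pi$ with $j_0\le j\le j_0+n$ is taken, exactly once. So $y$ has exactly $n$ zeros in $[t_0,t_0+2\pi)$, and $y(t_0+2\pi)=0$.

**Step 5: winding number of $G-w_0$.** The zeros of $y$ cut $[t_0,t_0+2\pi]$ into $n$ intervals. On the interior of each, $\operatorname{Im}\psi=y\ne0$, so $\psi$ stays in the open upper or the open lower half-plane; at the endpoints $\psi$ is real and nonzero. So $\arg\psi$ changes by at most $\pi$ on each interval, and by at most $n\pi$ in total. Since $\arg\mu$ grows by $n\pi$, the argument of $G(e^{it})-w_0$ grows by at most $n\pi-n\pi=0$, so its winding number about $0$ is at most $0$. By the argument principle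 ($G$ is continuous on $\overline{\mathbb D}$ and $G\ne w_0$ on $\partial\mathbb D$), $G-w_0$ has no zero in $\mathbb D$. This contradicts $w_0\in G(\mathbb D)$ and proves the claim.

**Step 6: conclusion.** By continuity $f(\overline{\mathbb D})\subset\overline{f(\mathbb D)}$. Since $G(\mathbb D)$ is open, the claim gives $G(\mathbb D)\subset\operatorname{int}\overline{f(\mathbb D)}=f(\mathbb D)$. As $G(0)=0$, (1) yields
$$\rho_O(f)\ge|G'(0)|=\frac n{n+1}\ge\frac12 .\qquad\blacksquare$$
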